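# Rebuilding a continuum with one branch point from its symmetric products

## Stars, and sets of at most two points

A *continuum* is a compact connected metric space with more than one point. For a continuum $X$ and a positive integer $n$, put
$$F_n(X)=\{A\subset X: A\text{ is nonempty and has at most } n\text{ points}\},$$
with the Hausdorff metric: $A$ and $B$ are within $\varepsilon$ if each point of $A$ is within $\varepsilon$ of some point of $B$, and conversely. This is the *$n$-th symmetric product* of $X$. For instance, $A\mapsto(\min A,\max A)$ identifies $F_2([0,1])$ with the triangle $\{(a,d):0\le a\le d\le 1\}$; the one-point sets form the edge $a=d$.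

We use the following elementary facts about the Hausdorff metric on $F_n(X)$.

- If $U$ is open, then $\{B:B\subset U\}$ and $\{B:B\cap U\ne\emptyset\}$ are open. If $K$ is closed, then $\{B:B\subset K\}$ and $\{B:B\cap K\neq\emptyset\}$ are closed.
- $B_k\to B$ means that each point of $B$ is a limit of points $b_k\in B_k$, and each accumulation point of a sequence with $b_k\in B_k$ lies in $B$.
- For $A=\{x_1,\dots,x_k\}$ with $k$ distinct points and disjoint open sets $U_i\ni x_i$, write
$$\langle U_1,\dots,U_k\rangle=\Big\{B\in F_n(X): B\subset\bigcup_i U_i,\ B\cap U_i\neq\emptyset\text{ for all } i\Big\}.$$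
This set is open, and such sets with small $U_i$ form a neighborhood base at $A$.
- The map $(y_1,\dots,y_m)\mapsto\{y_1,\dots,y_m\}$ from $X^m$ to $F_m(X)$ is continuous.

Also recall that a continuous injection from a compact space to a Hausdorff space is an embedding.

The plain question of this lecture is: if you are handed the space $F_n(X)$ with no labels on its points, can you rebuild $X$? Begin with a family where this is easy. For $k\ge 3$ let the star $S_k$ be the union of $k$ arcs that share one end point $v$ and are otherwise disjoint. The star $S_3$ is a *simple triod*: a union $L_1\cup L_2\cup L_3$ of arcs, with a point $v$ that is an end point of each $L_i$ and $L_i\cap L_j=\{v\}$ for $i\ne j$. The point $v$ is the *vertex*, and the $L_i$ are the *legs*. Fix once and for all a simple triod $T$ with vertex $c$, and let $I=[0,1]$.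

What singles out the sets that contain $v$? Near $\{v,x\}$ the space $F_2(S_k)$ contains a book with three pages, $T\times I$. Near a set that misses $v$ it should be planar, and a three-page book is not planar. The first lemma states this in every dimension.

**Lemma 1.** For $j\ge 1$, $T\times I^j$ does not embed in $\mathbb R^{j+1}$.

*Proof.* Let $f$ be an embedding. Let $L\subset T$ be the arc formed by two legs, and $\mathring L$ be $L$ without its end points, so $c\in\mathring L$. The set $\mathring L\times(0,1)^j$ is homeomorphic to an open subset of $\mathbb R^{j+1}$, so by invariance of domain $O=f(\mathring L\times(0,1)^j)$ is open in $\mathbb R^{j+1}$. Fix $z\in(0,1)^j$ and points $t_k\to c$, $t_k\neq c$, on the third leg. Then $f(t_k,z)\to f(c,z)\in O$, so $f(t_k,z)\in O$ for large $k$. Thus $f(t_k,z)=f(l,y)$ for some $l\in \mathring L$. Since $t_k\notin L$, this contradicts injectivity. $\square$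

**Definition of $D_j$.** For a space $S$ and $j\ge1$, let $D_j(S)$ be the set of points $s\in S$ such that every neighborhood of $s$ in $S$ contains a homeomorphic copy of $T\times I^j$.

Three properties are immediate. A homeomorphism $S\to S'$ carries $D_j(S)$ onto $D_j(S')$. If $S\subset S'$, then $D_j(S)\subset D_j(S')$. And $D_j(S)$ is closed in $S$, because an open neighborhood of a limit of points of $D_j(S)$ is a neighborhood of one of them. For example, $D_1(T\times I)=\{c\}\times I$: away from the spine the space is locally planar, and Lemma 1 applies.

**Notation.** For a point $p$ of a continuum $Z$, put $W_j(p)=\{A\in F_j(Z):p\in A\}$. The map $x\mapsto\{p,x\}$ is a continuous bijection from the compact space $Z$ onto $W_2(p)$, so $W_2(p)\cong Z$.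

**Proposition 2.** $D_1(F_2(S_k))=W_2(v)\cong S_k$ for $k\ge3$. Hence if $F_2(S_k)\cong F_2(S_l)$ with $k,l\geq 3$, then $S_k\cong S_l$.

*Proof.* First we show that sets containing $v$ are in $D_1$. Let $A=\{v,x\}$ with $x\ne v$. Take a small triod $T'$ with vertex $v$ and a small arc $J\ni x$ disjoint from $T'$. Then $(t,y)\mapsto\{t,y\}$ embeds $T'\times J$ in $F_2(S_k)$ as close to $A$ as we like. So $A\in D_1(F_2(S_k))$. The set $\{v\}$ is a limit of such sets, and $D_1$ is closed.

Next we show that sets missing $v$ are not in $D_1$. Every point other than $v$ has a neighborhood that is a small arc missing $v$. If $A=\{x,y\}$ with $x\neq y$, choose disjoint such arcs $G_1\ni x$ and $G_2\ni y$; the sets in $F_2(S_k)$ that lie in $G_1\cup G_2$ and meet both arcs form a neighborhood of $A$ homeomorphic to $G_1\times G_2$. If $A=\{x\}$, then $F_2(G_1)$ is a neighborhood of $A$, and it embeds in the plane by $(\min,\max)$. By Lemma 1 with $j=1$, neither neighborhood contains a copy of $T\times I$.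

The last assertion holds because a homeomorphism $F_2(S_k)\to F_2(S_l)$ carries $D_1$ onto $D_1$. $\square$

## Continua with a single triod vertex

For a continuum $Z$, let $R(Z)$ be the set of points of $Z$ that are vertices of simple triods contained in $Z$. So $R(S_k)=\{v\}$, while $R$ is empty for an arc and for a circle. A richer example is the *harmonic fan* $H\subset\mathbb R^2$: the union of the segments from $v=(0,0)$ to $(1,1/k)$, $k\ge1$, and to $(1,0)$. Here $R(H)=\{v\}$. Indeed, a triod with vertex $p\neq v$ can be shortened so that it misses $v$; then it lies in one component of $H\setminus\{v\}$, which is a half-open segment, and a half-open segment contains no triod.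

A continuum $X$ *has unique hyperspace $F_n(X)$* if, for every continuum $Y$, $F_n(X)\cong F_n(Y)$ implies $X\cong Y$. The paper *Continua with unique symmetric product* is the source of our problem. The known result is that an arcwise connected continuum $X$ with $|R(X)|=1$ has unique hyperspace $F_2(X)$; the question is whether it has unique hyperspace $F_3(X)$. The answer is yes, by an argument that treats all $n\ge2$ together.

**Theorem 3.** Let $X$ be an arcwise connected continuum with $R(X)=\{v\}$, let $n\ge2$, and let $h:F_n(X)\to F_n(Y)$ be a homeomorphism, where $Y$ is a continuum. Then $Y$ is arcwise connected, $R(Y)=\{w\}$ for some $w$, and there is a homeomorphism $g:X\to Y$ with $g(v)=w$ and $h(\{v,x\})=\{w,g(x)\}$ for all $x\in X$. In particular $X$ has unique hyperspace $F_n(X)$.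

The case $n=3$ answers the question, and uniqueness for $n=1$ is trivial because $F_1(X)\cong X$. For example, every fan (a dendroid with exactly one ramification point) has unique hyperspace $F_n$ for all $n$.

**Addendum 4.** If $X,Y$ are arcwise connected continua with $|R(X)|=|R(Y)|=1$, and $F_n(X)\cong F_m(Y)$ for some $n,m\ge1$, then $n=m$ and $X\cong Y$.

Three things change when we leave Proposition 2.

1. For $n\ge3$, one application of a $D_j$ does not produce a copy of $X$.
2. A point $x\neq v$ of $X$ need not have a neighborhood that is an arc, so the local pictures are lost.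
3. $Y$ is an arbitrary continuum. We must show that it is arcwise connected and has exactly one triod vertex.

We take them in this order.

## Three points on a star: removing one moving point at a time

For $n=3$ the natural test object is $T\times I^2$: a triod for the point near $v$, and an arc for each of the other two. To see that sets missing $v$ are excluded, we need the sets of at most three points in a union of arcs to fit in $\mathbb R^3$. The next lemma says so, and it also contains the planar pictures of Proposition 2.

**Lemma 5.** Let $G_1,\dots,G_r$ be disjoint subsets of a metric space, each an arc or a point, and let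
$$K_m(G_1,\dots,G_r)=\Big\{B\in F_m\big(G_1\cup\dots\cup G_r\big):B\cap G_j\ne\emptyset\text{ for all }j\Big\}.$$
If $m\in\{2,3\}$ and $1\le r\le m$, then $K_m(G_1,\dots,G_r)$ embeds in $\mathbb R^m$.

(Here $F_m$ of a compact set is defined as for a continuum.)

*Proof.* The set $K_m$ is compact, being closed in $F_m$ of a compact set, so a continuous injection into $\mathbb R^m$ is enough. Each $G_j$ is both open and closed in the union, so $B\mapsto B\cap G_j$ is continuous on $K_m$. Choose embeddings $\varphi_j:G_j\to\mathbb R$ and write $B_j=\varphi_j(B\cap G_j)$.

*$r=m$.* Each $B$ has exactly one point in each $G_j$. Use the $m$ numbers in $B_1,\dots,B_m$ as coordinates.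

*$m=2$, $r=1$.* Use $B\mapsto(\min B_1,\max B_1)$.

*$m=3$, $r=2$.* Let $\mathrm{mid}=(\min+\max)/2$ and map
$$B\mapsto(\mathrm{mid}\,B_1,\ \mathrm{mid}\,B_2,\ \mathrm{diam}\,B_1-\mathrm{diam}\,B_2).$$
This is continuous. Since $|B|\le3$ and $B$ meets both pieces, one of $B_1,B_2$ is a single point and the other has at most two points. So at most one diameter is nonzero, and the third coordinate tells which one it is and its value. A set of at most two real numbers is determined by its midpoint and diameter, so the map is injective.

*$m=3$, $r=1$.* Regard $B$ as a set of at most three real numbers. Let $a=\min B$ and $d=\max B$. If $a<d$, map $B$ to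
$$\Big(a,\ (d-a)\,e^{2\pi i(b-a)/(d-a)}\Big)\in\mathbb R\times\mathbb C,\tag{1}$$
where $b$ is the middle point if $|B|=3$, and $b\in\{a,d\}$ if $|B|=2$; both choices give the same value, because $e^{0}=e^{2\pi i}$. Map $\{a\}$ to $(a,0)$.

The map is injective: the first coordinate gives $a$, the modulus of the second gives $d-a$, and if $d>a$ the argument gives $(b-a)/(d-a)$ modulo $1$. This determines $b$ if $b$ lies strictly between $a$ and $d$, and otherwise says that $b\in\{a,d\}$, so that $B=\{a,d\}$.

It is continuous. If $B_k\to B$, then $a_k\to a$ and $d_k\to d$. If $B$ is a singleton, the modulus $d_k-a_k$ tends to $0$. If $|B|=3$, then $|B_k|=3$ for large $k$ and the middle points converge. If $B=\{a,d\}$ with $a<d$, every accumulation point of the middle points $b_k$ lies in $\{a,d\}$, so the exponential tends to $1$, while $d_k-a_k\to d-a>0$. $\square$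

**Example 6 (stars, $n=3$).** Let $X=S_k$, $k\ge3$. We claim $D_2(F_3(X))=W_3(v)$. Let $A=\{v,x,y\}$ have three points. The sets $\{t,x',y'\}$ with $t$ in a small triod at $v$ and $x',y'$ in small disjoint arcs around $x,y$ form a copy of $T\times I^2$, so $A\in D_2(F_3(X))$. Such sets $A$ are dense in $W_3(v)$ and $D_2$ is closed, so $W_3(v)\subset D_2(F_3(X))$. Conversely, if $v\notin A$ and $|A|=r$, choose disjoint arcs $G_1,\dots,G_r$ missing $v$, one a neighborhood of each point of $A$. Then $K_3(G_1,\dots,G_r)$ is a neighborhood of $A$ that embeds in $\mathbb R^3$, and Lemma 1 excludes $A$.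

But $W_3(v)$ is not $X$. It contains the sets $\{v,x,y\}$ with $x,y$ in disjoint arcs missing $v$, hence a copy of $I^2$, and $X$ contains no such copy because no open square embeds in a star: an open piece of it would embed in an arc. So one application of $D_2$ is not enough. The repair is to apply the construction again, one dimension lower. In $W_3(v)$ the point $v$ is now pinned. At a three-point set $\{v,x,y\}$ the nearby members of $W_3(v)$ are $\{v,x',y'\}$, a product of two arcs, so this point is not in $D_1(W_3(v))$. At $\{v,x\}$ with $x\ne v$, the sets $\{v,t,x'\}$ with $t$ in a small triod at $v$ and $x'$ in a small arc at $x$ form a copy of $T\times I$ in $W_3(v)$. Hence $\{v,x\}\in D_1(W_3(v))$, and $\{v\}$ is a limit of such points. So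
$$D_1\big(D_2(F_3(X))\big)=W_2(v)\cong X .\tag{2}$$

Each application removes one of the moving points. This suggests the following tower.

**Definition of $E_k$.** For a continuum $Z$ and $n\ge2$ put
$$E_0(Z)=F_n(Z),\qquad E_k(Z)=D_{n-k}(E_{k-1}(Z))\quad(1\le k\le n-1).\tag{3}$$

For $n=3$ this is $E_1=D_2(F_3(Z))$ and $E_2=D_1(E_1)$. By induction on $k$, any homeomorphism $F_n(X)\to F_n(Y)$ carries $E_k(X)$ onto $E_k(Y)$. The lower bound seen on stars holds in general.

**Proposition 7.** Let $Z$ be an arcwise connected continuum and $p\in R(Z)$. Then $W_{n-k+1}(p)\subset E_k(Z)$ for $1\le k\le n-1$. In particular $W_2(p)\subset E_{n-1}(Z)$.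

*Proof.* Note that $R(Z)$ may have more points here. We use induction on $k$, exhibiting copies of $T\times I^{n-k}$ each time. Two facts supply the pieces: a triod with vertex $p$ can be shortened to lie in any given neighborhood of $p$, and every point $x\in Z$ lies in arbitrarily small nondegenerate arcs, since $Z$ is arcwise connected and has more than one point. Also $Z$ has no isolated points.

**Start, $k=1$: the free point near $p$ runs through a triod.** Let $A\in W_n(p)$. Every neighborhood of $A$ contains some $B=\{p,x_2,\dots,x_n\}$ with exactly $n$ points. Choose disjoint small open sets $O_1\ni p$ and $O_i\ni x_i$, a simple triod $T'\subset O_1$ with vertex $p$, and nondegenerate arcs $J_i\subset O_i$ containing $x_i$. The map $(t,y_2,\dots,y_n)\mapsto\{t,y_2,\dots,y_n\}$ is continuous on $T'\times J_2\times\dots\times J_n\cong T\times I^{n-1}$. It is injective because the $O_i$ are disjoint. If the $O_i$ are small, its image lies in the given neighborhood. So $A\in D_{n-1}(F_n(Z))=E_1(Z)$.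

**Step, $k\to k+1$ with $k\le n-2$: pin $p$, and let another point grow out of it along the triod.** Let $A\in W_{n-k}(p)$. Then $A\in W_{n-k+1}(p)\subset E_k(Z)$. Every neighborhood of $A$ contains some $B=\{p,x_2,\dots,x_{n-k}\}$ with exactly $n-k\ge2$ points. With $O_i,T',J_i$ as before, consider
$$(t,y_2,\dots,y_{n-k})\mapsto\{p,t,y_2,\dots,y_{n-k}\}.$$
Its values contain $p$ and have at most $n-k+1$ points, so they lie in $W_{n-k+1}(p)\subset E_k(Z)$. It is injective: the trace of the value on $O_1$ is $\{p,t\}$, which determines $t$ (with $t=p$ exactly when the trace is $\{p\}$), and the other traces determine the $y_i$. So it embeds $T\times I^{n-k-1}$ in $E_k(Z)$, as close to $B$ as desired. Hence $A\in D_{n-k-1}(E_k(Z))=E_{k+1}(Z)$. $\square$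

## Four points: pages that do not come from the vertex

The hope would be that $E_k=W_{n-k+1}(v)$ at every level, as on stars with $n=3$. This fails from $n=4$ on, already at $k=1$.

**Example 8.** Let $Z$ be an arcwise connected continuum and $n\ge4$. Then $D_{n-1}(F_n(Z))$ contains every $A=\{x_1,\dots,x_{n-1}\}$ with exactly $n-1$ points, whether or not it meets $R(Z)$. To see this, take small disjoint arcs $J_i\ni x_i$, each parametrized by $[0,1]$. Regard $T$ as having three legs numbered $1,2,3$, each a copy of $[0,\frac13]$ with $c=0$. Given $(\mu_1,\dots,\mu_{n-1})\in[\frac13,\frac23]^{n-1}$ and the point $t$ at distance $\delta$ from $c$ on leg $i\in\{1,2,3\}$, form the set whose trace on $J_i$ is $\{\mu_i-\frac\delta2,\mu_i+\frac\delta2\}$ and whose trace on every other $J_j$ is $\{\mu_j\}$. It has at most $n$ points. It depends continuously on $(t,\mu)$, and it determines $(t,\mu)$: the $\mu_j$ are the midpoints of the traces, and the split trace, if there is one, gives $i$ and $\delta$. So we have a copy of $T\times I^{n-1}$ near $A$.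

In words: near an $(n-1)$-point set there is one extra point to spend, and splitting any of the $n-1$ points opens a page. For $n=3$ there are two pages, which together form a piece of $\mathbb R^3$; that is the coordinate $\mathrm{diam}\,B_1-\mathrm{diam}\,B_2$ in Lemma 5. For $n\ge4$ there are at least three pages.

So $E_1$ may contain all of $F_{n-1}(Z)$ as unwanted points. The way out is not to compute $E_k$ but to bound it from above by
$$S_n=F_n(Z),\qquad S_m=F_m(Z)\cup W_{m+1}(v)\quad(m<n),\tag{4}$$
which allows the unwanted points explicitly. In passing from $S_m$ to $S_{m-1}$ one needs to remove only sets with exactly $m$ or $m+1$ points. Near these no points can split, so the local picture is a plain product. Collisions and splittings have to be faced only at the end, for $m=3$ (or $m=2$ if $n=2$), and there Lemma 5 is available.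

## Copies of $T\times I^j$ trace out arcs

Now let $X$ be a general arcwise connected continuum with $R(X)=\{v\}$. The proof of Proposition 2 excluded sets missing $v$ by embedding a whole neighborhood of $A$ in $\mathbb R^2$. On the harmonic fan $H$ this is impossible. Let $A=\{x,y\}$ consist of two distinct points of the limit leg $v(1,0)$, neither of them an end point of that leg, and suppose $e$ embeds a neighborhood of $A$ in $\mathbb R^2$. Take small disjoint open subarcs $J\ni x$, $J'\ni y$ of the limit leg. By invariance of domain, the image under $e$ of $\{\{s,t\}:s\in J,t\in J'\}$ is open. If $x_k\to x$ with $x_k$ on the leg to $(1,1/k)$, then $e(\{x_k,y\})$ lies in that open image for large $k$, contradicting injectivity.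

So neighborhoods are too big. But we need not embed a neighborhood. We need to show only that it contains no copy $M$ of $T\times I^j$, and $M$ is locally connected even if $X$ is not. The plan is to look at the part of $X$ that $M$ sweeps out.

In this section a *Peano continuum* is a compact connected locally connected metric space, with one-point spaces allowed. We use these textbook facts: nondegenerate Peano continua are arcwise connected; continuous metric images of Peano continua are Peano continua; and a nondegenerate Peano continuum containing no simple triod is an arc or a simple closed curve (Nadler, *Continuum Theory*, 8.40).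

**Lemma 9.** Let $Z$ be an arcwise connected continuum, and let $P\subset Z$ be a Peano continuum with $P\cap R(Z)=\emptyset$ and $P\ne Z$. Then $P$ is an arc or a point.

*Proof.* A simple triod in $P$ would have its vertex in $P\cap R(Z)$. So $P$ contains none, and if it is nondegenerate it is an arc or a simple closed curve. Suppose it is a simple closed curve. Take $z\in Z\setminus P$ and an arc in $Z$ from $z$ to a point of $P$, and let $s$ be the first point of this arc in $P$. The subarc from $z$ to $s$ meets $P$ only at $s$. Together with two short subarcs of $P$ issuing from $s$ in the two directions it is a simple triod with vertex $s$. So $s\in P\cap R(Z)$, a contradiction. $\square$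

The condition $P\neq Z$ is needed, as the circle $Z=P$ shows.

When the points of the sets in $M$ stay in separate open sets, we can follow them one at a time.

**Lemma 10.** Let $Z$ be an arcwise connected continuum. Let $U_1,\dots,U_s$ be disjoint open proper subsets of $Z$ missing $R(Z)$. Let $M\subset F_n(Z)$ be a Peano continuum and $Q$ a fixed set such that, for all $B\in M$, $|B\cap U_i|=1$ for each $i$, and $B\setminus\bigcup U_i=Q$. Then $M$ embeds in $\mathbb R^s$.

*Proof.* Write $B\cap U_i=\{\pi_i(B)\}$. Each $\pi_i$ is continuous: if $B_k\to B$ in $M$, there are points $b_k\in B_k$ with $b_k\to\pi_i(B)\in U_i$; eventually $b_k\in U_i$, so $b_k=\pi_i(B_k)$. Hence $\pi_i(M)\subset U_i$ is a Peano continuum that misses $R(Z)$ and differs from $Z$. By Lemma 9 it is an arc or a point, so there is an embedding $e_i:\pi_i(M)\to\mathbb R$. The map $B\mapsto(e_1\pi_1(B),\dots,e_s\pi_s(B))$ is continuous. It is injective because $B=Q\cup\{\pi_1(B),\dots,\pi_s(B)\}$. As $M$ is compact, this is an embedding. $\square$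

If points may collide, there may be no way to follow a single point. In $F_2$ of the circle $S^1\subset\mathbb C$, let $M=\{\{z,-z\}:z\in S^1\}$. A continuous choice $f(B)\in B$ on $M$ would give $f(\{z,-z\})=\varepsilon(z)z$ with $\varepsilon:S^1\to\{1,-1\}$ continuous, hence constant; but then $z$ and $-z$ give opposite values for the same set. What remains well behaved is the union of all members of $M$, here the circle itself.

**Lemma 11.** Let $Z$ be a continuum, $M\subset F_n(Z)$ a Peano continuum, and $G=\bigcup M$. Then $G$ is compact and has at most $n$ components. Each component is a Peano continuum and meets every member of $M$.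

*Proof.*

**Step 1: compactness.** If $x_k\in C_k\in M$, pass to a subsequence with $C_k\to C\in M$ and $x_k\to x\in Z$. Then $x\in C\subset G$. So $G$ is compact.

**Step 2: count the components, using that $M$ is connected.** Let $P\neq\emptyset$ be clopen in $G$. Then $P$ and $G\setminus P$ are closed in $Z$. The set $\{B\in M:B\cap P\ne\emptyset\}$ is closed in $M$. Its complement $\{B\in M:B\subset G\setminus P\}$ is closed too. The first set is nonempty because $P\subset\bigcup M$, so by connectedness it is $M$. Thus every member of $M$ meets every nonempty clopen subset of $G$. As members have at most $n$ points, $G$ cannot be partitioned into more than $n$ nonempty clopen sets. Take a partition into the largest possible number of nonempty clopen sets. Each piece is connected, since otherwise it could be split further. So the pieces are the components of $G$; they are open and closed in $G$, at most $n$ in number, and they meet every member of $M$.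

**Step 3: reduce local connectedness to small connected neighborhoods.** It is enough to find, for every $x\in G$ and every open $O\ni x$ in $Z$, a connected set $D$ with $x\in D\subset O\cap G$ that is a neighborhood of $x$ in $G$. Indeed, then every component of a relatively open subset of $G$ is a neighborhood in $G$ of each of its points, hence open, so $G$ is locally connected. The components of $G$, being open in $G$, are then locally connected too, and they are compact and connected. Fix $x$ and $O$.

**Step 4: for one member $B\ni x$, collect the points near $x$ of the members near $B$.** Since $B$ is finite, there is an open $V_B\ni x$ with $\overline{V_B}\subset O$ and $\overline{V_B}\cap B=\{x\}$. The set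
$$\{C\in M:C\cap V_B\ne\emptyset,\ C\cap\mathrm{bd}\,V_B=\emptyset\}\tag{5}$$
is open in $M$ and contains $B$. Since $M$ is locally connected, $B$ has a connected open neighborhood $N_B$ in $M$ contained in (5). Put
$$D_B=\bigcup\{C\cap V_B:C\in N_B\}.$$
Then $x\in D_B\subset O\cap G$.

**Step 5: $D_B$ is connected, because $N_B$ is.** Otherwise there are open sets $P',Q'\subset V_B$ such that $D_B$ is the disjoint union of the nonempty sets $D_B\cap P'$ and $D_B\cap Q'$, and we may name them so that $x\in P'$. The set $\mathcal Q=\{C\in N_B:C\cap Q'\neq\emptyset\}$ is open in $N_B$. It is nonempty, as $D_B\cap Q'\ne\emptyset$. For $C\in N_B$ we have $C\cap V_B\subset D_B$, and $D_B\cap P'$ and $D_B\cap Q'$ are disjoint with union $D_B$; hence $C\cap Q'=\emptyset$ exactly when $C\cap V_B\subset P'$. Since $C$ misses $\mathrm{bd}\,V_B$, this happens exactly when $C\subset P'\cup(Z\setminus\overline{V_B})$. So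
$$N_B\setminus\mathcal Q=\{C\in N_B:C\subset P'\cup(Z\setminus\overline{V_B})\},$$
which is open in $N_B$. It contains $B$, because $B\cap V_B=\{x\}\subset P'$. This contradicts the connectedness of $N_B$.

**Step 6: combine finitely many $D_B$ to get a neighborhood.** The set $\{B\in M:x\in B\}$ is closed in $M$, hence compact, so it is covered by finitely many $N_{B_1},\dots,N_{B_q}$. Put $D=D_{B_1}\cup\dots\cup D_{B_q}$. It is connected, since all these sets are connected and contain $x$, and $D\subset O\cap G$. Suppose $D$ is not a neighborhood of $x$ in $G$. Then there are $x_k\to x$ with $x_k\in G\setminus D$ and $x_k\in C_k\in M$. Passing to a subsequence, $C_k\to C\in M$. Then $x\in C$, so $C\in N_{B_i}$ for some $i$. For large $k$ we have $C_k\in N_{B_i}$ and $x_k\in V_{B_i}$, so $x_k\in C_k\cap V_{B_i}\subset D_{B_i}\subset D$, a contradiction. $\square$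

## The upper bound for $E_{n-1}$

**Proposition 12.** Let $Z$ be an arcwise connected continuum with $|R(Z)|\le1$ and let $n\ge2$. Put $W_j=W_j(v)$ if $R(Z)=\{v\}$, and $W_j=\emptyset$ if $R(Z)=\emptyset$. Then $E_{n-1}(Z)\subset W_2$.

*Proof.* Write $F_m=F_m(Z)$. For $n\ge3$ define $S_n=F_n$ and $S_m=F_m\cup W_{m+1}$ for $m<n$, as in (4). We shall prove four inclusions:

1. $D_{m-1}(S_m)\subset S_{m-1}=F_{m-1}\cup W_m$ for $4\le m\le n$;
2. $D_2(S_3)\subset W_3$ when $n\ge3$;
3. $D_1(W_3)\subset W_2$ when $n\ge3$;
4. $D_1(F_2)\subset W_2$ when $n=2$.

**Step 1: the four inclusions suffice.** For $n=2$, inclusion 4 is the assertion. Let $n\ge3$. We have $E_0=S_n$. If $1\le k\le n-3$ and $E_{k-1}\subset S_{n-k+1}$, then monotonicity of $D$ and inclusion 1 with $m=n-k+1\ge4$ give $E_k=D_{n-k}(E_{k-1})\subset D_{n-k}(S_{n-k+1})\subset S_{n-k}$. So $E_{n-3}\subset S_3$. Then $E_{n-2}=D_2(E_{n-3})\subset D_2(S_3)\subset W_3$ by inclusion 2, and $E_{n-1}=D_1(E_{n-2})\subset D_1(W_3)\subset W_2$ by inclusion 3.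

From now on all $U_i$ are open and pairwise disjoint, and for $i\ge1$ the set $U_i$ is a proper subset of $Z$ missing $R(Z)$. Around points outside $R(Z)$ such sets exist and can be taken small, because $R(Z)$ has at most one point. In Steps 2, 3 and 5, for $n=2$, read $S_2=F_2$.

**Step 2, case (a): remove sets with exactly $m$ points and no vertex.** Let $m\ge2$, $A\in S_m$, $|A|=m$, $A\cap R(Z)=\emptyset$. Take $U_1,\dots,U_m$ around the points of $A$. A member $B$ of $S_m\cap\langle U_1,\dots,U_m\rangle$ misses $R(Z)$, so it is not in $W_{m+1}$ and must lie in $F_m$; as it meets all $m$ sets $U_i$, it has exactly one point in each. By Lemma 10 with $Q=\emptyset$, every Peano continuum in this neighborhood embeds in $\mathbb R^m$. By Lemma 1, the neighborhood contains no copy of $T\times I^{m-1}$. So $A\notin D_{m-1}(S_m)$.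

**Step 3, case (b): remove sets with exactly $m+1$ points, one of them the vertex.** Let $2\le m<n$, $A\in W_{m+1}$, $|A|=m+1$; then $R(Z)=\{v\}$ and $v\in A$. Take $U_0\ni v$, and $U_1,\dots,U_m$ around the other points of $A$. A member $B$ of $S_m\cap\langle U_0,\dots,U_m\rangle$ has at least $m+1$ points, so it is not in $F_m$ and lies in $W_{m+1}$. Hence $|B|=m+1$ and $B$ has exactly one point in each $U_i$. Since $v\in B$ and $v\notin U_i$ for $i\ge1$, we have $B\cap U_0=\{v\}$. So although there are $m+1$ points, only $m$ of them can move: by Lemma 10 with $s=m$ and $Q=\{v\}$, every Peano continuum in this neighborhood embeds in $\mathbb R^m$. By Lemma 1, it contains no copy of $T\times I^{m-1}$, and $A\notin D_{m-1}(S_m)$. The same argument, with $W_{m+1}\cap\langle U_0,\dots,U_m\rangle$, shows $A\notin D_{m-1}(W_{m+1})$.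

**Step 4: inclusions 1 and 3.** For inclusion 1, let $A\in S_m\setminus S_{m-1}$. Since $A\notin F_{m-1}$, we have $|A|\geq m$. If $|A|=m$, then $A\notin W_m$ means $A\cap R(Z)=\emptyset$, and we are in case (a). If $|A|=m+1$, which is possible only for $m<n$, then $A\in W_{m+1}$ and we are in case (b). Either way $A\notin D_{m-1}(S_m)$. For inclusion 3, a point of $W_3\setminus W_2$ has exactly three points, one of them $v$, and we are in case (b) with $m=2$ and with $W_3$ in place of $S_2$.

**Step 5: inclusions 2 and 4, where points may collide.** Let $m=3$ for inclusion 2, and $m=2$ for inclusion 4. We show that no $A\in S_m\setminus W_m$ lies in $D_{m-1}(S_m)$. If $|A|=m+1$, which is possible only for $m=3$ and $n\ge4$, then $A\in W_{m+1}$ and case (b) applies. Otherwise $A\in F_m$, and $A\notin W_m$ gives $A\cap R(Z)=\emptyset$. Let $A=\{x_1,\dots,x_k\}$ with $k\le m$ distinct points, and take $U_i\ni x_i$. Members of $S_m\cap\langle U_1,\dots,U_k\rangle$ miss $R(Z)$, hence lie in $F_m$. Suppose this neighborhood of $A$ contains $M\cong T\times I^{m-1}$, and let $G=\bigcup M$. By Lemma 11, applied in $F_m(Z)$, $G$ has components $G_1,\dots,G_r$ with $r\le m$,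 which are Peano continua meeting every member of $M$. Each $G_j$ is connected and contained in the disjoint union $\bigcup U_i$, so it lies in a single $U_i$. Hence it misses $R(Z)$ and is not $Z$, and by Lemma 9 it is an arc or a point. Every member of $M$ has at most $m$ points, lies in $G_1\cup\dots\cup G_r$, and meets each $G_j$. So $M\subset K_m(G_1,\dots,G_r)$, which embeds in $\mathbb R^m$ by Lemma 5. This contradicts Lemma 1 with $j=m-1$. So $A\notin D_{m-1}(S_m)$. $\square$

**Corollary 13.** Let $Z$ be an arcwise connected continuum and $n\ge2$. If $R(Z)=\emptyset$, then $E_{n-1}(Z)=\emptyset$. If $R(Z)=\{v\}$, then $E_{n-1}(Z)=W_2(v)\cong Z$.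

*Proof.* The first claim is Proposition 12 with $W_2=\emptyset$. For the second, combine Propositions 7 and 12. $\square$

## Reading off $Y$

We prove Theorem 3. Corollary 13 identifies $E_{n-1}(X)$, but we may not apply it to $Y$ before we know that $Y$ is arcwise connected, and we may not use its second half before we know that $|R(Y)|=1$.

**Step 1: $Y$ is arcwise connected.** $F_n(X)$ is a continuous image of the arcwise connected space $X^n$, so any two of its points are joined by a path. The image of a path is a Peano continuum, so distinct points are joined by an arc. Thus $F_n(X)$, and hence $F_n(Y)$, is arcwise connected. Given $p\ne q$ in $Y$, take an arc $M\subset F_n(Y)$ from $\{p\}$ to $\{q\}$. By Lemma 11 every component of $\bigcup M$ is a Peano continuum that meets $\{p\}$, that is, contains $p$. So there is only one component, and $\bigcup M$ is a Peano continuum containing $p$ and $q$. It contains an arc from $p$ to $q$.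

**Step 2: $R(Y)\ne\emptyset$.** By Corollary 13, $E_{n-1}(X)=W_2(v)\cong X$. So $E_{n-1}(Y)=h(E_{n-1}(X))\cong X$ is nonempty, and the first half of Corollary 13, applied to $Y$, gives $R(Y)\ne\emptyset$.

**Step 3: $R(Y)$ has only one point.** Suppose $w\ne w'$ are in $R(Y)$. Proposition 7 allows several vertices, so $W_2(w)\subset E_{n-1}(Y)$. The embedding $y\mapsto\{w,y\}$ of $Y$ onto $W_2(w)$ carries triods with vertices $w$ and $w'$ to triods with vertices $\{w\}$ and $\{w,w'\}$. These are two distinct vertices of simple triods contained in $E_{n-1}(Y)\cong X$. But $X$ has only one vertex of simple triods, a contradiction.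

**Step 4: produce $g$.** So $R(Y)=\{w\}$, and Corollary 13 gives $E_{n-1}(Y)=W_2(w)\cong Y$. Since $h$ carries $E_{n-1}(X)$ onto $E_{n-1}(Y)$, it maps $W_2(v)$ homeomorphically onto $W_2(w)$. Composing with $x\mapsto\{v,x\}$ and the inverse of $y\mapsto\{w,y\}$, we get a homeomorphism $g:X\to Y$ with $h(\{v,x\})=\{w,g(x)\}$ for all $x\in X$. A homeomorphism preserves vertices of simple triods, so $g(v)=w$. This proves Theorem 3; in particular, with $n=3$, $X$ has unique hyperspace $F_3(X)$. $\blacksquare$

## Cubes in $F_n(X)$, and the proof of the Addendum

To prove Addendum 4 it suffices to show, for $X$ arcwise connected with $R(X)=\{v\}$ and $n\ge1$, that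
$$F_n(X)\text{ contains a copy of }I^n\text{ but no copy of }I^{n+1}.\tag{6}$$
For suppose $F_n(X)\cong F_m(Y)$, where $Y$ satisfies the same hypotheses. If $n<m$, then $F_m(Y)$ contains a copy of $I^m$, hence of $I^{n+1}$, while $F_n(X)$ does not. The case $m<n$ is symmetric. So $n=m$, and Theorem 3 (or $F_1(X)\cong X$, $F_1(Y)\cong Y$ if $n=1$) gives $X\cong Y$.

**Step 1: a copy of $I^n$.** Choose $n$ disjoint arcs $J_1,\dots,J_n$ in $X$, for instance inside one arc. The map $(y_1,\dots,y_n)\mapsto\{y_1,\dots,y_n\}$ embeds $J_1\times\dots\times J_n$ in $F_n(X)$.

**Step 2: inside a supposed copy of $I^{n+1}$, move to a place where no points split.** Suppose $M\subset F_n(X)$ with $M\cong I^{n+1}$. Choose $B\in M$ with $s=|B\setminus\{v\}|$ maximal. Then $s\le n$, and $s\ge1$, since otherwise $M=\{\{v\}\}$. Take disjoint open sets $U_1,\dots,U_s$ missing $v$ around the points of $B\setminus\{v\}$ and, if $v\in B$, an open $U_0\ni v$ disjoint from them. The members of $M$ that are contained in the union of these sets and meet each of them form a relatively open subset of $M$ containing $B$, so it contains an $(n+1)$-cell $M'\cong I^{n+1}$.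

**Step 3: count coordinates.** Let $B'\in M'$. By maximality $|B'\setminus\{v\}|\le s$. Since $B'$ meets each of the $s$ disjoint sets $U_1,\dots,U_s$, which miss $v$, it has exactly one point in each of them and no other point different from $v$. If $v\in B$, then $B'$ meets $U_0$, and this can happen only at $v$; so $B'\setminus\bigcup_{i\ge1}U_i=\{v\}$. If $v\notin B$, then $B'\subset\bigcup_{i\ge1}U_i$ and $B'\setminus\bigcup_{i\ge1}U_i=\emptyset$. So this set is the same for all $B'\in M'$. The $U_i$ with $i\ge1$ are proper, as they miss $v$, and they miss $R(X)=\{v\}$. By Lemma 10, $M'\cong I^{n+1}$ embeds in $\mathbb R^s$ with $s\le n$. Composing with an inclusion $\mathbb R^s\subset\mathbb R^{n+1}$ whose image is a proper linear subspace, we embed $(0,1)^{n+1}$ in $\mathbb R^{n+1}$ with an image that has empty interior, contrary to invariance of domain. This proves (6), and with it Addendum 4. $\blacksquare$
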